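# The sign of the normal derivative at a boundary minimum: an integral criterion

## 1. Graph domains, the modulus $\omega$, and the integral $J$

Throughout, $n\ge 2$, $O$ is the origin of $\mathbb R^n$, and $x=(x',x_n)$ with $x'\in\mathbb R^{n-1}$. We write $B_r=\{|x|<r\}$, $B_r^+=B_r\cap\{x_n>0\}$, $e_n=(0,\dots,0,1)$, and $|S^{n-1}|$ for the area of the unit sphere in $\mathbb R^n$ (so $|S^0|=2$).

**Definition 1 (graph point, modulus).** Let $\Omega\subset\mathbb R^n$ be a domain with $O\in\partial\Omega$. We suppose that for some $\delta>0$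
$$\Omega\cap B_\delta=\{x\in B_\delta:\ x_n>\varphi(x')\},$$
where $\varphi$ is a Lipschitz function on $\mathbb R^{n-1}$ with $\varphi(0)=0$. We put
$$\omega(r)=\sup_{|x'|<r}|\nabla\varphi(x')| .$$

A Lipschitz function is differentiable almost everywhere, and the supremum is an essential one. Clearly $\omega$ is nondecreasing. On the ball $|x'|<r$ the function $\varphi$ is Lipschitz with constant $\omega(r)$, so $|\varphi(x')|\le\omega(r)|x'|$ there; by continuity also $|\varphi(\xi)|\le\omega(|\xi|)\,|\xi|$.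

**Example 1.** For $\varphi(\xi)=m|\xi|$ we have $\omega\equiv|m|$; in the plane this is a sector. Near $O$, $\varphi(\xi)=|\xi|^2$ has $\omega(r)=2r$. A flexible family is
$$\varphi(\xi)=|\xi|\,h\big(\log\tfrac1{|\xi|}\big),\qquad |\xi|<\delta<1/e,$$
with $h$ of class $C^1$ and $h,h'$ bounded, extended outside this ball as a Lipschitz function. The radial derivative is $h-h'$ at $s=\log\frac1{|\xi|}$, so $\omega(r)\le\sup_{s>\log(1/r)}(|h|+|h'|)$. For $h(s)=\pm s^{-\beta}$, $\beta>0$, we have $|h-h'|=s^{-\beta}(1+\beta/s)$, hence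
$$(\log\tfrac1r)^{-\beta}\le\omega(r)\le(1+\beta)(\log\tfrac1r)^{-\beta}\qquad(r\le\delta).$$

**Definition 2 (square-Dini condition).** The condition on $\omega$ is
$$\int_0^\delta\frac{\omega^2(r)}r\,dr<\infty. \tag{1}$$

Since $\omega$ is monotone, (1) forces $\omega(r)\to0$ as $r\to0$. So the inner normal at $O$ is $e_n$.

**Example 2.** For $h(s)=\pm s^{-\beta}$ the substitution $s=\log\frac1r$ turns (1) into $\int^\infty s^{-2\beta}ds<\infty$, that is, $\beta>\frac12$. The stronger condition $\int_0\omega\,dr/r<\infty$ would need $\beta>1$. Sectors with $m\neq0$ violate (1).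

**Definition 3 (the integral $J$).** For $0<t<\delta$ put
$$J(t)=\int_{t<|\xi|<\delta}\varphi(\xi)\,\frac{d\xi}{|\xi|^n},\qquad \xi\in\mathbb R^{n-1}.$$
The one-sided condition on $J$ is
$$\limsup_{t\to0+}J(t)<+\infty. \tag{2}$$
One also writes it as $\int_{|\xi|<\delta}\varphi(\xi)|\xi|^{-n}d\xi<\infty$, with an improper integral. Note that $J(t)\to-\infty$ is allowed.

**Example 3.** In the family of Example 1, polar coordinates in $\mathbb R^{n-1}$ give
$$J(t)=|S^{n-2}|\int_{\log(1/\delta)}^{\log(1/t)}h(s)\,ds .$$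
Take $h=\pm s^{-\beta}$ with $\frac12<\beta\le1$. Both signs satisfy (1). For the plus sign $J(t)\to+\infty$ and (2) fails; for the minus sign $J(t)\to-\infty$ and (2) holds. With $h(s)=s^{-\beta}\cos(s^{1-\beta})$, $\frac12<\beta<1$, we have $|h|+|h'|\le Cs^{-\beta}$, so (1) holds, and $J$ equals a constant plus $\frac{|S^{n-2}|}{1-\beta}\sin\big((\log\frac1t)^{1-\beta}\big)$: it is bounded, (2) holds, and $J$ has no limit. Finally, for $n=2$ and $\varphi(\xi)=\xi(\log\frac1{|\xi|})^{-\beta}$ near $0$ the integrand is odd and $J\equiv0$. If $\int_0\omega\,dr/r<\infty$, then $|J(t)|\le|S^{n-2}|\int_0^\delta\omega(r)\,dr/r$, so (2) holds.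

**Definition 4 (the property at $O$).** Call $u$ *admissible* if it is a non-constant harmonic function in $\Omega$, continuous on $\Omega\cup\{O\}$, with $u(x)\ge u(O)$ for all $x\in\Omega$. We say that *$\Omega$ has the property at $O$* if for every admissible $u$
$$\liminf_{t\to0+}\frac{u(te_n)-u(O)}t>0,$$
where the value $+\infty$ is allowed.

An admissible $u$ need not be continuous at any boundary point other than $O$.

**Example 4.** In the half-space, $u=x_n$ has quotient $1$. In the planar sector $\{x_2>m|x_1|\}$ let $\vartheta$ be the angle from the positive $x_2$-axis and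
$$w=|x|^\lambda\cos(\lambda\vartheta),\qquad \lambda=\frac{\pi}{\pi-2\arctan m}.$$
The half-opening is $\frac\pi2-\arctan m=\frac{\pi}{2\lambda}$, so $w$ is positive and harmonic in the sector and zero on its boundary: it is admissible. Its quotient at $te_2$ is $t^{\lambda-1}$. If $m>0$, then $\lambda>1$ and the quotient tends to $0$, so the property fails. If $m<0$, this particular quotient tends to $+\infty$.

## 2. The criterion and its quantitative form

At a boundary point where the boundary is nearly flat, must a harmonic function with its minimum at that point leave it with positive speed along the normal? The property of Definition 4 for harmonic functions appeared in the mathematical literature at the end of the XIX century. The problem treated here, from the collection "Seventy Five (Thousand) Unsolved Problems in Analysis and Partial Differential Equations" (http://users.mai.liu.se/vlama82/pdf/Problems2018l_0312.pdf), asks for a proof that under (1) the answer is decided by the single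 condition (2).

Put
$$c_n=|B_1^+|,\qquad \kappa=\frac{|S^{n-1}|}{2n},\qquad c=\frac1{n\kappa}=\frac2{|S^{n-1}|}.$$

**Theorem 1.** Under (1), $\Omega$ has the property at $O$ if and only if (2) holds.

**Theorem 2 (quantitative form).** Assume (1) and let $\alpha\in(0,1)$.

(a) If $v>0$ is harmonic in $\Omega\cap B_\rho$, continuous up to $\partial\Omega\cap B_\rho$ and zero there (some $\rho\le\delta$), there is $C_v\in(0,\infty)$, independent of $\alpha$, with
$$v(x)=(C_v+o(1))\,x_n\,e^{-cJ(|x|)}\quad\text{as }x\to O,\ x_n\ge\alpha|x|.$$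

(b) For every admissible $u$, $\displaystyle\liminf_{x\to O,\ x_n\ge\alpha|x|}e^{cJ(|x|)}\,\frac{u(x)-u(O)}{x_n}>0.$

(c) There is an admissible $u$ which is of type (a) near $O$, so (b) is sharp. Consequently $\lim_{t\to0}(u(te_n)-u(O))/t=+\infty$ for every admissible $u$ if and only if $J(t)\to-\infty$. For $u$ of type (a), the normal derivative at $O$ exists in $(0,\infty)$ if and only if $J(t)$ has a finite limit.

**Theorem 3 (the exponent $2$ in (1) is sharp).** For every $n\ge2$ there are $\Omega,\varphi$ with $\omega(r)\le C(\log\frac1r)^{-1/2}$ for small $r$ (so $\int_0\omega^p\,dr/r<\infty$ for all $p>2$) for which (2) holds but the property at $O$ fails.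

Theorem 1 and Theorem 2(b) are proved in Sections 4–9. Theorem 2(a),(c) and Theorem 3 are supplements, proved in Sections 10 and 11, and not used for Theorem 1.

## 3. Balls, sectors, and a first-order computation

**Interior ball.** Suppose a ball $B_{r}(re_n)$ lies in $\Omega$; after shrinking $r$ its closure meets $\partial\Omega$ only at $O$. Let $u$ be admissible and $v=u-u(O)$. Then $v>0$ in $\Omega$ by the strong maximum principle. Let $m>0$ be the minimum of $v$ on $|x-re_n|=r/2$, and let
$$g(x)=|x-re_n|^{2-n}-r^{2-n}\quad(n\ge3),\qquad g(x)=\log\frac r{|x-re_n|}\quad(n=2).$$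
This is harmonic in the annulus $r/2<|x-re_n|<r$ and zero on the outer sphere. For small $\lambda>0$ the function $v-\lambda g$ has lower limits $\ge0$ at the whole boundary of the annulus, so $v\ge\lambda g$ there. Since $\frac{d}{dt}g(te_n)|_{t=0}>0$, the property holds at $O$. An interior ball forces $\varphi(\xi)\le C|\xi|^2$ near $0$, so $J$ is bounded above, in agreement with (2). But for $\varphi(\xi)=|\xi|(\log\frac1{|\xi|})^{-\beta}$ there is no interior ball for any $\beta>0$.

**A formal first-order computation.** Look for a function that vanishes on $x_n=\varphi(x')$ in the form $x_n+w_1$, where $w_1$ is harmonic in the half-space with $w_1=-\varphi$ on $x_n=0$ (cut off to $|\xi|<\delta$). The Poisson kernel of the half-space gives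
$$\frac{w_1(te_n)}t=-\frac2{|S^{n-1}|}\int_{|\xi|<\delta}\frac{\varphi(\xi)\,d\xi}{(t^2+|\xi|^2)^{n/2}} .$$
The integral differs from $J(t)$ by a bounded amount. The part $|\xi|<t$ is at most $t^{-n}\int_{|\xi|<t}|\varphi|\le C$. For $|\xi|>t$ the two kernels differ by at most $Ct^2|\xi|^{-n-2}$, and $t^2\int_{|\xi|>t}|\xi|^{-n-1}d\xi\le C$. So to first order the slope at height $t$ is $1-cJ(t)$. This explains the kernel $|\xi|^{-n}$ and the constant $c$, and it suggests $e^{-cJ(t)}$ once the scales are multiplied together. It proves nothing, since $J$ may be unbounded.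

**What the first-order guess misses.** In the sector of Example 4, $J(t)=2m\log\frac\delta t$ and $c=\frac1\pi$, so $e^{-cJ(t)}=(t/\delta)^{2m/\pi}$. The true quotient is $t^{\lambda-1}$ with
$$\lambda-1=\frac{2\arctan m}{\pi-2\arctan m}=\frac{2m}\pi+\frac{4m^2}{\pi^2}+O(m^3).$$
Thus the logarithm of the quotient is $-cJ(t)+\text{const}$ with an error $-(\frac{4m^2}{\pi^2}+O(m^3))\log\frac1t$: one error of size $m^2=\omega^2$ for each dyadic scale. If the slope at scale $2^{-k}$ is $\omega_k$, one expects a total error of order $\sum\omega_k^2$, and (1) says exactly that this sum is finite. The proof makes this rigorous.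

## 4. Flattening the boundary and extending by zero

We use the following standard facts: maximum principles for harmonic and subharmonic functions; Perron's theorem; Weyl's lemma (a weakly harmonic $W^{1,2}_{loc}$ function is harmonic); the Dirichlet problem with $W^{1,2}$ data (Lax–Milgram), whose solution minimizes the Dirichlet integral in its class; the fact that $W_0^{1,2}$ is a weakly closed subspace of $W^{1,2}$; absolute continuity of continuous Sobolev functions on almost every vertical line; and the expansion of a function harmonic in a ball into homogeneous harmonic polynomials, which are mutually orthogonal in $L^2$ of every concentric smaller ball and sphere. The letter $C$ denotes constants depending only on $n$ unless said otherwise.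

Let $\varepsilon_0=\varepsilon_0(n)\in(0,\frac14]$ be a constant, fixed in Section 8. Fix $R\in(0,\delta/8]$ with $\omega(2R)\le\varepsilon_0$; this is possible as $\omega(r)\to0$, and any smaller $R$ also works.

**Step 4.1 (the shear).** This step replaces $\Omega$ near $O$ by half-balls. Let
$$\Psi(x)=(x',x_n-\varphi(x')),\qquad U_r=\Psi^{-1}(B_r^+),\qquad \Gamma_r=\{(x',\varphi(x')):|x'|<r\}\qquad(r\le R).$$
$\Psi$ is bi-Lipschitz with Jacobian $1$. Since $|\varphi(x')|\le\frac14|x'|$ for $|x'|<2R$, we have $|\Psi(x)|\le\frac54|x|$ and $|\Psi^{-1}(y)|\le\frac54|y|$ when $|x'|,|y'|<2R$. Hence $U_r\subset\Omega\cap B_{5r/4}$, and, since $\frac54\cdot\frac r2<r$,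
$$\Omega\cap B_{r/2}\subset U_r,\qquad\overline{\Omega\cap B_{r/2}}\subset U_r\cup\Gamma_r. \tag{3}$$

For $w$ on $U_r$ let $\tilde w=w\circ\Psi^{-1}$ on $B_r^+$. The chain rule gives
$$\nabla w=(\nabla'\tilde w-\partial_n\tilde w\,\nabla\varphi,\ \partial_n\tilde w)\circ\Psi. \tag{4}$$
If $w$ is harmonic with $\nabla w\in L^2(U_r)$, test $\Delta w=0$ with $\eta\circ\Psi$, $\eta\in C_c^\infty(B_r^+)$ (a Lipschitz function with compact support in $U_r$), change variables, and use density of $C_c^\infty$ in $W_0^{1,2}$: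
$$\int_{B_r^+}A\nabla\tilde w\cdot\nabla\eta\,dy=0\qquad\text{for all }\eta\in W_0^{1,2}(B_r^+), \tag{5}$$
$$Ap\cdot q=p\cdot q-p_n\nabla\varphi\cdot q'-q_n\nabla\varphi\cdot p'+p_nq_n|\nabla\varphi|^2 .$$
So on $B_s^+$, $s\le r$, we have $|(A-I)p\cdot q|\le(2\omega(s)+\omega(s)^2)|p||q|\le3\omega(s)|p||q|$. (For $n=2$ and $\varphi=m\xi$, $A$ is the constant matrix with rows $(1,-m)$ and $(-m,1+m^2)$.)

**Definition 5 (the class $\mathcal H(r)$, $r\le R$).** This is the set of $w\ge0$ that are harmonic in $U_r$, continuous on $U_r\cup\Gamma_r$, zero on $\Gamma_r$, and satisfy $\nabla w\in L^2(U_r)$. By restriction, $\mathcal H(r)\subset\mathcal H(s)$ for $s\le r$. For $w\in\mathcal H(r)$ and $s\le r$ put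
$$a(s)=|B_s^+|^{-1}\int_{B_s^+}\partial_n\tilde w,\quad D(s)=\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w-a(s)e_n|^2\Big)^{1/2},\quad M(s)=\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w|^2\Big)^{1/2}.$$

So $a(s)$ is the slope of $\tilde w$ at scale $s$ and $D(s)$ measures the deviation from the linear function $a(s)y_n$. Since $|\nabla\tilde w-ae_n|^2=|\nabla'\tilde w|^2+(\partial_n\tilde w-a)^2$ and $a(s)$ is the mean of $\partial_n\tilde w$,
$$D(s)=\min_{a\in\mathbb R}\Big(s^{-n}\int_{B_s^+}|\nabla\tilde w-ae_n|^2\Big)^{1/2},\qquad M(s)^2=D(s)^2+c_na(s)^2. \tag{6}$$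

**Example 5.** Let $\varphi=0$ and $w=x_n(1+x_1)$ with $r\le1$. It is harmonic, nonnegative on $B_r^+$ and zero on $x_n=0$. Here $a(s)=1$ for all $s$, because $\partial_nw=1+x_1$, and $D(s)^2=s^{-n}\int_{B_s^+}(x_n^2+x_1^2)$ is a constant times $s^2$. So $D(s/2)=\frac12D(s)$ exactly.

**Step 4.2 (zero trace).** This step shows that for $w\in\mathcal H(r)$
$$\zeta\tilde w\in W_0^{1,2}(B_r^+)\qquad\text{for all }\zeta\in C_c^\infty(B_r). \tag{7}$$
For $\varepsilon>0$ the function $\zeta(\tilde w-\varepsilon)^+$ has compact support in $B_r^+$, because $\tilde w<\varepsilon$ near the compact set $\operatorname{supp}\zeta\cap\{y_n=0\}$. So it is in $W_0^{1,2}(B_r^+)$. It stays bounded in $W^{1,2}$ as $\varepsilon\to0$, since $\tilde w$ is bounded on $\operatorname{supp}\zeta\cap\{y_n\ge0\}$ and $\nabla\tilde w\in L^2$. It converges pointwise to $\zeta\tilde w$, which is therefore its weak limit, and (7) follows.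

**Step 4.3 (odd reflection).** This step produces harmonic functions in full balls. Let $w\in\mathcal H(r)$, $s\le r$, let $h$ be harmonic in $B_s^+$ with $h-\tilde w\in W_0^{1,2}(B_s^+)$, and let $h^*$ be its odd reflection in $y_n$. We claim that $h^*$ is harmonic in $B_s$. By (7) on $B_s^+$, $\zeta h=\zeta\tilde w+\zeta(h-\tilde w)\in W_0^{1,2}(B_s^+)$ for $\zeta\in C_c^\infty(B_s)$. Odd reflections of $W_0^{1,2}(B_s^+)$ functions are in $W^{1,2}(B_s)$, as limits of reflections of $C_c^\infty$ functions. So $h^*\in W^{1,2}_{loc}(B_s)$. For $\eta\in C_c^\infty(B_s)$ put $\eta^-(y)=\eta(y',y_n)-\eta(y',-y_n)$. It vanishes on $y_n=0$, so $\eta^-|_{B_s^+}\in W_0^{1,2}(B_s^+)$, and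
$$\int_{B_s}\nabla h^*\cdot\nabla\eta=\int_{B_s^+}\nabla h\cdot\nabla\eta^-=0 .$$
Weyl's lemma gives the claim. The only property of $\tilde w$ used is (7).

**Step 4.4 (extension by zero).** This step turns $w$ into a subharmonic function whose Laplacian lives on the graph. Let $w\in\mathcal H(r)$, $W=w$ on $\Omega\cap B_{r/2}$ and $W=0$ on $B_{r/2}\setminus\Omega$. By (3), $W$ is continuous and bounded. The function $(W-\varepsilon)^+$ vanishes near $B_{r/2}\setminus\Omega$, and its gradient $\mathbf 1_{\{w>\varepsilon\}}\nabla w$ is bounded in $L^2$. Letting $\varepsilon\to0$ we get $W\in W^{1,2}(B_{r/2})$ and $\nabla W=\mathbf 1_\Omega\nabla w$. The local sub-mean value property holds in $\Omega$, and holds trivially where $W=0$ as $W\ge0$. So $W$ is subharmonic and $\mu=\Delta W$ is a nonnegative measure. It has no mass in $\Omega$ or in the open exterior of $\Omega$, so it is carried by $\partial\Omega\cap B_{r/2}\subset\{x_n=\varphi(x')\}$. Mollifying $\eta$ we obtain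
$$\int\eta\,d\mu=-\int\nabla\eta\cdot\nabla W\,dx\qquad\text{for Lipschitz }\eta\text{ with compact support in }B_{r/2}. \tag{8}$$
For $\varphi=0$ and $w=x_n$: $W=x_n^+$ and $d\mu=d\xi$ on $\{x_n=0\}$.

**Step 4.5 (a Poincaré inequality).** This step bounds functions by vertical derivatives. Let $0<\rho\le R$, let $G$ be continuous and in $W^{1,2}$ on $B_{\sqrt2\rho}$, zero on $B_{\sqrt2\rho}\setminus\Omega$, and let $g=G-ax_n^+$, $a\in\mathbb R$. Then for $q\in\{1,2\}$
$$\int_{B_\rho}|g|^q\le(2\rho)^q\int_{B_{\sqrt2\rho}}|\partial_ng|^q. \tag{9}$$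
Indeed, if $|x'|<\rho$ and $-\rho<x_n\le-\rho/4$, then $\varphi(x')\ge-\frac14|x'|>-\frac\rho4\ge x_n$, so $x\notin\Omega$ and $g(x)=0$. Hence on almost every vertical line of the cylinder $\{|x'|<\rho,|x_n|<\rho\}\subset B_{\sqrt2\rho}$ we have $|g|\le\int_{-\rho}^\rho|\partial_ng|\,dx_n$, so $|g|^q\le(2\rho)^{q-1}\int_{-\rho}^\rho|\partial_ng|^q\,dx_n$. Integrate over the cylinder.

## 5. Dyadic decay of the deviation from a linear function

**Lemma 1.** For $w\in\mathcal H(r)$ and $s\le r$,
$$D(s/2)\le\tfrac12D(s)+3\cdot2^{n/2}\omega(s)M(s),\qquad|a(s/2)-a(s)|\le2^{n/2}c_n^{-1/2}D(s). \tag{10}$$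

**Step 5.1 (compare with a harmonic function in the half-ball).** The aim is to see that flattening costs a factor $\omega(s)$. Let $h$ be harmonic in $B_s^+$ with $h-\tilde w\in W_0^{1,2}(B_s^+)$. Since $\int\nabla h\cdot\nabla(\tilde w-h)=0$ and by (5),
$$\int_{B_s^+}|\nabla(\tilde w-h)|^2=\int_{B_s^+}\nabla\tilde w\cdot\nabla(\tilde w-h)=-\int_{B_s^+}(A-I)\nabla\tilde w\cdot\nabla(\tilde w-h),$$
hence
$$\|\nabla(\tilde w-h)\|_{L^2(B_s^+)}\le3\omega(s)\|\nabla\tilde w\|_{L^2(B_s^+)}. \tag{11}$$
This used only (5) and $h-\tilde w\in W_0^{1,2}$, and will be used again in Section 8.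

**Step 5.2 (decay for the harmonic function).** We gain the factor $\frac12$. By Step 4.3, $h^*$ is harmonic in $B_s$. Let $a=a(s)$, $b=\partial_nh^*(0)$, $V=\nabla(h^*-ay_n)\in L^2(B_s)$. The components of $V$ are harmonic, and $V(0)=(b-a)e_n$ because $h^*=0$ on $\{y_n=0\}$. Expand $V-V(0)$ in homogeneous harmonic polynomials of degrees $j\ge1$. The square integral of the $j$-th term over $B_{\rho/2}$ is $2^{-n-2j}\le2^{-n-2}$ times that over $B_\rho$, $\rho<s$. By orthogonality, also to the constant $V(0)$, and letting $\rho\uparrow s$,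
$$\int_{B_{s/2}}|V-V(0)|^2\le2^{-n-2}\int_{B_s}|V|^2 .$$
As $h^*-ay_n$ is odd in $y_n$, the components $V_1,\dots,V_{n-1}$ are odd and $V_n$ is even. So $|V|^2$ and $|V-V(0)|^2$ are even, and the inequality holds with half-balls:
$$(s/2)^{-n}\int_{B_{s/2}^+}|\nabla h-be_n|^2\le\tfrac14s^{-n}\int_{B_s^+}|\nabla h-ae_n|^2\le\tfrac14D(s)^2 .$$
The last inequality holds because $h-ay_n$ is harmonic and so minimizes the Dirichlet integral over $\tilde w-ay_n+W_0^{1,2}(B_s^+)$.

**Step 5.3 (conclusion).** By the minimum property (6), the triangle inequality and (11),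
$$D(s/2)\le\Big((s/2)^{-n}\int_{B_{s/2}^+}|\nabla\tilde w-be_n|^2\Big)^{1/2}\le\tfrac12D(s)+2^{n/2}\cdot3\omega(s)M(s).$$
By Cauchy–Schwarz,
$$|a(s/2)-a(s)|\le|B_{s/2}^+|^{-1/2}\|\partial_n\tilde w-a(s)\|_{L^2(B_s^+)}\le(c_n2^{-n}s^n)^{-1/2}s^{n/2}D(s).$$
This proves Lemma 1. $\square$

Let $K_0=3\cdot2^{n/2}$ and $K_1=\frac{10}9K_0(1+c_n^{1/2})$. Fix $\tau_*=\tau_*(n)\in(0,1]$ with $2^{n/2}c_n^{-1/2}\tau_*\le\frac1{10}$, and require $\varepsilon_0\le\tau_*/(4K_1)$.

**Lemma 2.** Let $r_0\le R$, $w\in\mathcal H(r_0)$, $a(r_0)>0$ and $D(r_0)\le\tau_*a(r_0)$. Put $r_k=2^{-k}r_0$, $a_k=a(r_k)$, $\omega_k=\omega(r_k)$, $\tau_k=D(r_k)/a_k$. Then all $a_k>0$, $\tau_k\le\tau_*$, $\frac9{10}\le a_{k+1}/a_k\le\frac{11}{10}$, and $e_k:=\tau_k+\omega_k$ satisfies $\sum e_k^2<\infty$; in particular $e_k\to0$.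

**Step 5.4 (induction).** We show that the hypothesis reproduces itself. Suppose $a_k>0$ and $\tau_k\le\tau_*$. The second part of (10) gives $|a_{k+1}/a_k-1|\le2^{n/2}c_n^{-1/2}\tau_k\le\frac1{10}$. By (6), $M(r_k)\le D(r_k)+c_n^{1/2}a_k$. With $\tau_k\le1$, the first part of (10) yields
$$\tau_{k+1}\le\tfrac{10}9\big(\tfrac12\tau_k+K_0\omega_k\tau_k+K_0c_n^{1/2}\omega_k\big)\le\tfrac59\tau_k+K_1\omega_k\le\tfrac34\tau_k+K_1\omega_k\le\tfrac34\tau_*+K_1\varepsilon_0\le\tau_* .$$

**Step 5.5 (square summability).** Here (1) enters. Iterating,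
$$\tau_k\le(\tfrac34)^k\tau_0+K_1\sum_{j<k}(\tfrac34)^{k-1-j}\omega_j. \tag{12}$$
Since $\omega$ is nondecreasing, $\omega_k^2\ln2\le\int_{r_k}^{2r_k}\omega^2\frac{dr}r$. The intervals $(r_k,2r_k)$ are disjoint and lie in $(0,\delta)$, so (1) gives $(\omega_k)\in\ell^2$. Young's inequality $\ell^1*\ell^2\subset\ell^2$ gives $(\tau_k)\in\ell^2$. $\square$

## 6. Where the size estimate stops, and a pairing that keeps the sign

The natural next move is to multiply the ratios. By Lemma 1, $|a_{k+1}/a_k-1|\le C\tau_k$, so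
$$|\log a_m-\log a_0|\le C\sum_{k<m}\tau_k .$$
If $\sum\omega_k<\infty$, then $\sum\tau_k<\infty$ by (12), and $a_k$ converges to a positive limit. But (1) gives only $\sum\tau_k^2<\infty$. For $\varphi=\pm|\xi|(\log\frac1{|\xi|})^{-\beta}$ with $\frac12<\beta\le1$, $\omega_k$ is comparable to $k^{-\beta}$ for large $k$. The only bound for $\tau_k$ that we have is (12), whose right side is at least a multiple of $\omega_{k-1}$, so its sum diverges. This bound is moreover the same for both signs of $\varphi$, while Theorem 1 gives opposite answers for the two signs. The loss occurs at the second inequality in (10): it is an absolute value of first order in $D$.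

We need $a_{k+1}/a_k$ up to an error of *second* order in $e_k$, with the first-order term identified. The device is a slope with an exact law of change. For a function $h^*$ harmonic in a ball about $O$ and odd in $x_n$, the quantity $r^{-n-1}\int_{\partial B_r}h^*x_n\,d\sigma$ does not depend on $r$, because it sees only the linear part $\partial_nh^*(0)x_n$ of the expansion. Using $W$ in place of $h^*$, put
$$f(r)=r^{-n-1}\int_{\partial B_r}W\,x_n\,d\sigma .$$
Its change between two radii will be an integral of $x_n$ times a radial kernel against $\mu=\Delta W$, and on the support of $\mu$ we have $x_n=\varphi(x')$. This factor $\varphi$ is already of first order with its sign intact. So it is enough to know $\mu$ to zeroth order, $d\mu\approx a_k\,d\xi$, with relative error $O(e_k)$: the error of the product is $O(\omega_ke_k)$, which is summable.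

## 7. The flux identity and the asymptotic formula

**Proposition A.** Under the hypotheses of Lemma 2 there is $C_*\in(0,\infty)$ such that for every $\alpha\in(0,1)$
$$w(x)=(C_*+o(1))\,x_n\,e^{-cJ(|x|)},\qquad x\to O,\ x_n\ge\alpha|x|.$$
Moreover $a_ke^{cJ(r_k)}\to C_*$.

Let $W,\mu$ be as in Step 4.4 with $r=r_0$, and put $g_k=W-a_kx_n^+$.

**Step 7.1 (the gradient is close to $a_k\nabla x_n^+$ in $L^1$).** We transfer $D(r_k)$ back to the $x$ variables:
$$\|\nabla g_k\|_{L^1(B_{r_k/2})}\le Ca_kr_k^ne_k. \tag{13}$$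
On $\Omega\cap B_{r_k/2}\subset U_{r_k}$, formula (4) and $|\partial_n\tilde w|\le|\partial_n\tilde w-a_k|+a_k$ give
$$|\nabla W-a_ke_n|\le(1+\omega_k)\,|\nabla\tilde w-a_ke_n|\circ\Psi+\omega_ka_k .$$
By Cauchy–Schwarz, its integral is at most $Cr_k^nD(r_k)+C\omega_ka_kr_k^n\le Ca_kr_k^ne_k$. Outside $\Omega$, $\nabla W=0$. Replacing $a_ke_n\mathbf 1_\Omega$ by $\nabla(a_kx_n^+)=a_ke_n\mathbf 1_{\{x_n>0\}}$ costs at most $a_k$ times the measure of $\{|x_n|\le\omega_k|x'|\}\cap B_{r_k/2}$, that is, at most $Ca_k\omega_kr_k^n$.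

**Step 7.2 ($f$ is close to $\kappa a_k$).** We show
$$|f(r)-\kappa a_k|\le Ca_ke_k\qquad\text{for }r\in[r_k/16,r_k/4]. \tag{14}$$
First, $r^{-n-1}\int_{\partial B_r}x_n^+x_n\,d\sigma=\frac12r^{-n-1}\int_{\partial B_r}x_n^2\,d\sigma=\frac{|S^{n-1}|}{2n}=\kappa$. So $|f(r)-\kappa a_k|\le r^{-n}\int_{\partial B_r}|g_k|\,d\sigma$. The divergence theorem for the field $|g_k|x/r$ (after mollification of $|g_k|$, which is continuous and in $W^{1,2}$) gives
$$\int_{\partial B_r}|g_k|\,d\sigma\le\frac nr\int_{B_r}|g_k|+\int_{B_r}|\nabla g_k| .$$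
Apply (9) with $q=1$, $\rho=r$, noting $\sqrt2\,r\le\frac{\sqrt2}4r_k<\frac12r_k$, and then (13).

**Step 7.3 (pointwise control in cones).** We show that if $x_n\ge\alpha|x|$, $r_k/8\le|x|\le r_k/4$ and $\omega_k\le\alpha/4$, then
$$|W(x)-a_kx_n|\le C_\alpha a_ke_k|x|. \tag{15}$$
For $z\in B_{\alpha|x|/4}(x)$ we have $|z'|\le\frac54|x|<r_k$ and
$$z_n\ge\tfrac34\alpha|x|>\tfrac5{16}\alpha|x|\ge\omega_k|z'|\ge|\varphi(z')| .$$
So this ball lies in $\Omega\cap\{z_n>0\}$, and $g_k=W-a_kz_n$ is harmonic there. The mean value property gives $|g_k(x)|\le C_\alpha|x|^{-n}\int_{B_{5|x|/4}}|g_k|$. Apply (9) with $q=1$, $\rho=\frac54|x|$, noting $\sqrt2\cdot\frac54\cdot\frac14<\frac12$, and then (13).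

**Step 7.4 (the flux identity).** We compute the change of $f$ exactly. Let $\rho_k=r_k/8$ and
$$K_k(\rho)=\frac1n\big(\max(\rho,\rho_{k+1})^{-n}-\rho_k^{-n}\big)^+ .$$
Then
$$f(\rho_k)-f(\rho_{k+1})=\int x_nK_k(|x|)\,d\mu. \tag{16}$$
Take $\eta=x_nK_k(|x|)$ in (8). It is Lipschitz. It is linear in $|x|<\rho_{k+1}$; in $\rho_{k+1}<|x|<\rho_k$ it is a combination of the harmonic functions $x_n$ and $x_n|x|^{-n}$; and it vanishes for $|x|\ge\rho_k$. Integrate $\nabla\eta\cdot\nabla W$ by parts in the ball and in the annulus, putting both derivatives on $\eta$ (mollify $W$ to justify this). With $[\partial_\rho\eta]$ the jump, outer value minus inner value,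
$$-\int\nabla\eta\cdot\nabla W=\int_{\partial B_{\rho_{k+1}}}W[\partial_\rho\eta]\,d\sigma+\int_{\partial B_{\rho_k}}W[\partial_\rho\eta]\,d\sigma .$$
Now $\partial_\rho\eta=x_n(K_k/\rho+K_k')$, $K_k$ is continuous, $K_k'=-\rho^{-n-1}$ on $(\rho_{k+1},\rho_k)$, and $K_k'=0$ elsewhere. So the jumps are $-x_n\rho_{k+1}^{-n-1}$ at $\rho_{k+1}$ and $+x_n\rho_k^{-n-1}$ at $\rho_k$. This is (16).

**Step 7.5 (the increment to second order).** We evaluate the right side of (16) using $x_n=\varphi(x')$ on $\operatorname{supp}\mu$. There $x_nK_k(|x|)=G_k(x')$ with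
$$G_k(\xi)=\varphi(\xi)\,K_k\big((|\xi|^2+\varphi(\xi)^2)^{1/2}\big).$$
$G_k$ is supported in $|\xi|\le\rho_k$. There $|\varphi|\le\omega_k\rho_k$, $0\le K_k\le C\rho_k^{-n}$, $|K_k'|\le C\rho_k^{-n-1}$, and the argument of $K_k$ has bounded gradient. Hence
$$|G_k|\le C\omega_k\rho_k^{1-n},\qquad|\nabla G_k|\le C\omega_k\rho_k^{-n}.$$
Let $\chi_k(x_n)$ be a cutoff with $0\le\chi_k\le1$, $\chi_k=1$ for $|x_n|\le\rho_k$, $\chi_k=0$ for $|x_n|\ge2\rho_k$, $|\chi_k'|\le2/\rho_k$, and put $\eta_k=G_k(x')\chi_k(x_n)$. Then $\operatorname{supp}\eta_k\subset\overline{B_{\sqrt5\rho_k}}\subset B_{r_k/2}$ and $|\nabla\eta_k|\le C\omega_k\rho_k^{-n}$. On $\operatorname{supp}\mu$ we have $\eta_k=x_nK_k(|x|)$: if $|x'|\le\rho_k$, then $|\varphi(x')|\le\rho_k/4$ and $\chi_k=1$; if $|x'|>\rho_k$, both sides vanish. Moreover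
$$-\int\nabla\eta_k\cdot\nabla(a_kx_n^+)=-a_k\int_{\{x_n>0\}}\partial_n\eta_k=a_k\int_{\mathbb R^{n-1}}G_k\,d\xi .$$
So (16), (8) for $\eta_k$, and (13) yield
$$\Big|f(\rho_k)-f(\rho_{k+1})-a_k\int G_k\,d\xi\Big|=\Big|\int\nabla\eta_k\cdot\nabla g_k\Big|\le C\omega_k\rho_k^{-n}\|\nabla g_k\|_{L^1(B_{r_k/2})}\le Ca_k\omega_ke_k. \tag{17}$$
Let $I_k=\int\varphi(\xi)K_k(|\xi|)\,d\xi$. Since $0\le(|\xi|^2+\varphi^2)^{1/2}-|\xi|\le\frac{\varphi^2}{2|\xi|}\le\frac12\omega_k^2|\xi|$ for $|\xi|\le\rho_k$ (for $|\xi|>\rho_k$ both integrands vanish), the bounds on $\varphi$ and $K_k'$ give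
$$\Big|\int G_k\,d\xi-I_k\Big|\le C\omega_k^3,\qquad|I_k|\le C\omega_k .$$
By (14) at $r=\rho_k$, $a_k=\kappa^{-1}f(\rho_k)(1+O(e_k))$ for $k\ge k_0$, where $k_0$ is so large that $e_k$ is small and $f(\rho_k)>0$. Insert this in (17): since $a_kI_k=\kappa^{-1}f(\rho_k)I_k+f(\rho_k)O(e_k\omega_k)$ and all other errors are $f(\rho_k)O(e_k^2)$,
$$f(\rho_{k+1})=f(\rho_k)\big(1-\kappa^{-1}I_k+O(e_k^2)\big),\qquad\log f(\rho_{k+1})-\log f(\rho_k)=-\kappa^{-1}I_k+O(e_k^2). \tag{18}$$

**Step 7.6 (summation).** We add (18) and recognize $J$. Since $K_k(\rho)=\frac1n\big(\max(\rho,\rho_{k+1})^{-n}-\max(\rho,\rho_k)^{-n}\big)$, the sum telescopes: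
$$\sum_{k=k_0}^{m-1}K_k(\rho)=\frac1n\big(\max(\rho,\rho_m)^{-n}-\rho_{k_0}^{-n}\big)^+ .$$
Therefore
$$\sum_{k=k_0}^{m-1}I_k=\frac1n\int_{\rho_m<|\xi|<\rho_{k_0}}\frac{\varphi\,d\xi}{|\xi|^n}+\frac{\rho_m^{-n}}n\int_{|\xi|\le\rho_m}\varphi\,d\xi-\frac{\rho_{k_0}^{-n}}n\int_{|\xi|<\rho_{k_0}}\varphi\,d\xi=\frac1nJ(\rho_m)+\text{const}+O(\omega_m).$$
As $\sum e_k^2<\infty$, the errors in (18) form a convergent series. With $c=\frac1{n\kappa}$,
$$\log f(\rho_m)=-cJ(\rho_m)+\text{const}+o(1). \tag{19}$$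

**Step 7.7 (conclusion).** We pass from $f$ to $a_k$ and to $w$. By (14), $a_m=\kappa^{-1}f(\rho_m)(1+O(e_m))$: this comparison is used once, at the end, and its error is not accumulated. For $t\le s\le2t$ (with $2t<\delta$),
$$|J(s)-J(t)|\le\omega(2t)\int_{t<|\xi|<2t}|\xi|^{1-n}d\xi\le C\omega(2t). \tag{20}$$
Thus $J$ varies by $o(1)$ over $[\rho_k,r_k]$, and (19) gives $C_*\in(0,\infty)$ with $a_k=(C_*+o(1))e^{-cJ(t)}$ uniformly for $t\in[\rho_k,r_k]$. In particular $a_ke^{cJ(r_k)}\to C_*$. For $x_n\ge\alpha|x|$ and $r_k/8\le|x|\le r_k/4$ we have $|x|\le x_n/\alpha$, so (15) says $w(x)=a_kx_n(1+O_\alpha(e_k))$. This proves Proposition A. $\square$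

## 8. Two comparison functions

To use Proposition A for arbitrary admissible $u$ we need one function of class $\mathcal H$ to put below $u-u(O)$ and one to put above a special $u$. Both must satisfy the hypotheses of Lemma 2.

On $\overline{B_1^+}$ let
$$g_1(y)=(y_n-\tfrac12)^+,\qquad g_2(y)=(2|y|-1)^+ .$$
Both are Lipschitz, nonnegative, and vanish on $\{y_n=0,\ |y|\le\frac12\}$. Let $H_i$ be harmonic in $B_1^+$ with $H_i-g_i\in W_0^{1,2}(B_1^+)$. By the weak maximum principle $H_i\ge0$. If $H_i\equiv0$, then $g_i\in W_0^{1,2}(B_1^+)$, which is false because $g_i$ has nonzero trace on the spherical part. So $H_i>0$ in $B_1^+$.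

For $\zeta\in C_c^\infty(B_{1/2})$ the function $\zeta g_i$ is Lipschitz and zero on the boundary of $B_{1/2}^+$, so $\zeta H_i\in W_0^{1,2}(B_{1/2}^+)$. As in Step 4.3 the odd reflection $H_i^*$ is harmonic in $B_{1/2}$. Its expansion at $0$ has linear part $b_iy_n$, $b_i=\partial_nH_i(0)$, and by orthogonality on spheres, for $0<r<\frac12$,
$$b_i\,\frac{|S^{n-1}|r^{n+1}}n=\int_{\partial B_r}H_i^*\,y_n\,d\sigma>0 .$$
So $b_i>0$, which is the classical Hopf lemma in this case.

**Lemma 3.** There is $\varepsilon_0(n)$ such that for all $R\in(0,\delta/8]$ with $\omega(2R)\le\varepsilon_0$ there exist $w_1,w_2$ such that for $i=1,2$: $w_i\in C(\overline{U_R})$ is harmonic in $U_R$, $w_i=R\,g_i(\Psi/R)$ on $\partial U_R$, $w_i\ge0$, $w_i\in\mathcal H(R/2)$, and $w_i$ satisfies the hypotheses of Lemma 2 with $r_0=\theta R$, where $\theta=\theta(n)\in(0,\frac14]$. Hence Proposition A applies to $w_i$.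

**Step 8.1 (the boundary is regular).** This gives a classical solution. Let $x_0\in\partial U_R$ and $y_0=\Psi(x_0)\in\partial B_R^+$. As $B_R^+$ is open and convex, there is a unit vector $\nu$ with $(y-y_0)\cdot\nu<0$ on $B_R^+$, hence $\le0$ on its closure. If $0<|x-x_0|<R/2$ and $(x-x_0)\cdot\nu\ge\frac12|x-x_0|$, then $|x'|<2R$, and since $\varphi$ has Lipschitz constant at most $\varepsilon_0\le\frac14$ on $|x'|<2R$,
$$(\Psi(x)-y_0)\cdot\nu\ge(\tfrac12-\varepsilon_0)|x-x_0|>0 .$$
So $x\notin\overline{U_R}$. Thus every point of $\partial U_R$ satisfies the exterior cone condition, and all boundary points are regular (Gilbarg–Trudinger, *Elliptic Partial Differential Equations of Second Order*, Section 2.8 and Problem 2.12). Hence there is a classical solution $w_i\in C(\overline{U_R})$ with boundary data $\hat d=Rg_i(\Psi/R)$, and $w_i\ge0$.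

**Step 8.2 (finite energy).** We show $w_i-\hat d\in W_0^{1,2}(U_R)$. For $\varepsilon>0$ the function $\eta=(w_i-\hat d-\varepsilon)^+$ has compact support in $U_R$, so $\int\nabla w_i\cdot\nabla\eta=0$. Hence
$$\int|\nabla\eta|^2=\int\nabla(w_i-\hat d)\cdot\nabla\eta=-\int\nabla\hat d\cdot\nabla\eta,\qquad\|\nabla\eta\|_2\le\|\nabla\hat d\|_2 .$$
Letting $\varepsilon\to0$, $(w_i-\hat d)^+\in W_0^{1,2}(U_R)$; the same argument with $(\hat d-w_i-\varepsilon)^+$ handles $(w_i-\hat d)^-$. Since $\Psi$ is bi-Lipschitz, $\tilde w_i-Rg_i(\cdot/R)\in W_0^{1,2}(B_R^+)$. In particular $\nabla w_i\in L^2(U_R)$. As $g_i(y/R)=0$ for $y_n=0$, $|y|<R/2$, we get $w_i\in\mathcal H(R/2)$.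

**Step 8.3 (initial closeness to a linear function).** We verify the hypotheses of Lemma 2. Let $h(y)=RH_i(y/R)$. Then $\tilde w_i-h\in W_0^{1,2}(B_R^+)$, and the computation of (11) with $s=R$ gives
$$\|\nabla(\tilde w_i-h)\|_{L^2(B_R^+)}\le3\varepsilon_0\|\nabla\tilde w_i\|_{L^2(B_R^+)} .$$
As $3\varepsilon_0\le\frac34$, we get $\|\nabla\tilde w_i\|\le4\|\nabla h\|=4R^{n/2}\|\nabla H_i\|_{L^2(B_1^+)}$. So $\|\nabla(\tilde w_i-h)\|_{L^2(B_R^+)}\le C\varepsilon_0R^{n/2}$. Since $|\nabla H_i-b_ie_n|\le C|y|$ for $|y|\le\frac14$, with $r_0=\theta R$, $\theta\le\frac14$,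
$$\Big(r_0^{-n}\int_{B_{r_0}^+}|\nabla\tilde w_i-b_ie_n|^2\Big)^{1/2}\le X:=C(\theta+\theta^{-n/2}\varepsilon_0).$$
By (6), $D(r_0)\le X$; by Cauchy–Schwarz, $|a(r_0)-b_i|\le c_n^{-1/2}X$. Choose first $\theta$, then $\varepsilon_0$ (also $\le\frac14$ and $\le\tau_*/(4K_1)$), depending only on $n$, so that $X\le\frac12\min(c_n^{1/2},\tau_*)\min(b_1,b_2)$. Then $a(r_0)\ge b_i/2>0$ and $D(r_0)\le\frac12\tau_*b_i\le\tau_*a(r_0)$. $\square$

This fixes $\varepsilon_0$.

## 9. Proof of Theorem 1 and of Theorem 2(b)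

**Step 9.1 (lower bound for every admissible $u$).** We put a multiple of $w_1$ below $v=u-u(O)\ge0$. As $u$ is non-constant and $\Omega$ is connected, $v>0$ in $\Omega$. The set
$$S=\Psi^{-1}\{|y|=R,\ y_n\ge R/2\}$$
is a compact subset of $\Omega$; let $m=\min_Sv>0$. Consider $v-\frac mRw_1$ in $U_R$. At $x_0\in S$ its limit is at least $m-\frac m2>0$, since $w_1(x_0)\le R/2$. At any other $x_0\in\partial U_R$ the data of $w_1$ vanish, so $w_1\to0$, while $v\ge0$. So the lower limit is $\ge0$ at every boundary point (no continuity of $v$ on $\partial\Omega$ is needed), and the maximum principle gives $v\ge\frac mRw_1$ in $U_R$. By Proposition A for $w_1$,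
$$\liminf_{x\to O,\ x_n\ge\alpha|x|}e^{cJ(|x|)}\frac{v(x)}{x_n}>0. \tag{21}$$
This is Theorem 2(b).

**Step 9.2 (sufficiency of (2)).** If (2) holds, $e^{-cJ(t)}$ is bounded below by a positive constant for small $t$. Then (21) with $x=te_n$ gives $\liminf_{t\to0}(u(te_n)-u(O))/t>0$. So $\Omega$ has the property at $O$.

**Step 9.3 (a special $u$).** For necessity we need one admissible function with a good upper bound. Pick $\zeta_1$ on the graph of $\varphi$ with $|\zeta_1|=\delta/2$; it exists, since $\xi\mapsto|(\xi,\varphi(\xi))|\ge|\xi|$ is continuous and vanishes at $0$. Then $\zeta_1\in\partial\Omega$. Let $\ell=\delta/4$. Since $\frac54R\le\frac5{32}\delta<\frac\delta4$, we have $B_\ell(\zeta_1)\subset B_\delta\setminus\overline{B_{5R/4}}$. Put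
$$F(\zeta)=\big(1-|\zeta-\zeta_1|/\ell\big)^+,\qquad\zeta\in\partial\Omega .$$
Let $\mathfrak F$ be the family of continuous subharmonic functions $s\le1$ in $\Omega$ with $\limsup_{x\to\zeta}s(x)\le F(\zeta)$ for all $\zeta\in\partial\Omega$. It contains $0$, is bounded above by $1$, and is closed under finite maxima and under Poisson modification in balls compactly contained in $\Omega$. By Perron's theorem $u=\sup_{s\in\mathfrak F}s$ is harmonic in $\Omega$, and $0\le u\le1$. ($\Omega$ may be unbounded, and nothing is claimed about boundary values of $u$ at this point.)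

**Step 9.4 ($u\not\equiv0$).** We exhibit a nonzero member of $\mathfrak F$. Let $z=\zeta_1-\tau e_n$ with $0<\tau<\ell/4$. Then $z\in B_\delta$ lies strictly below the graph, so $z\notin\overline\Omega$. Let $E(x)=|x|^{2-n}$ for $n\ge3$ and $E(x)=-\log|x|$ for $n=2$, write $E(\ell/2)$ for its value on $|x|=\ell/2$, and set
$$s(x)=\lambda\,\big(E(x-z)-E(\ell/2)\big)^+$$
with $\lambda>0$ so small that $s\le\frac14$ on $\Omega$, which is possible as $\operatorname{dist}(z,\Omega)>0$. In $\Omega$, $s$ is continuous and, as the maximum of a harmonic function and $0$, subharmonic. It vanishes off $B_{\ell/2}(z)$. Since $\frac\ell2+\tau<\frac34\ell$, $\overline{B_{\ell/2}(z)}\subset B_{3\ell/4}(\zeta_1)$, where $F\ge\frac14$. So $s\in\mathfrak F$. Since $\zeta_1\in B_{\ell/2}(z)\cap\partial\Omega$, $s>0$ at points of $\Omega$ near $\zeta_1$.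

**Step 9.5 ($u\le w_2/R$ in $U_R$).** Let $s\in\mathfrak F$ and $x_0\in\partial U_R$. If $x_0\in\Omega$, then $|\Psi(x_0)|=R$ and $w_2(x_0)/R=g_2=1\ge s(x_0)$. If $x_0\notin\Omega$, then $x_0\in\partial\Omega$ and $|x_0|\le\frac54R$, so $F(x_0)=0$ and $\limsup_{x\to x_0}s\le0\le w_2(x_0)/R$. By the maximum principle $s\le w_2/R$ in $U_R$; take the supremum over $s$.

**Step 9.6 ($u$ is admissible and its quotient is bounded).** Since $w_2(O)=0$, Step 9.5 gives $u(x)\to0$ as $x\to O$. With $u(O)=0$, $u$ is continuous on $\Omega\cup\{O\}$, has its minimum at $O$, and is non-constant because it tends to $0$ at $O$ and is not identically $0$. By Proposition A for $w_2$,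
$$\frac{u(te_n)-u(O)}t\le\frac{w_2(te_n)}{Rt}=\Big(\frac{C_*}R+o(1)\Big)e^{-cJ(t)}. \tag{22}$$

**Step 9.7 (necessity of (2)).** If (2) fails, then $\limsup_{t\to0}J(t)=+\infty$. By (22) the nonnegative quotient of this $u$ has lower limit $0$, and the property fails. Theorem 1 is proved. $\blacksquare$

For instance, by Example 3, $\varphi=|\xi|(\log\frac1{|\xi|})^{-\beta}$ with $\frac12<\beta\le1$ destroys the property, while with a minus sign, or (for $n=2$) with the odd function $\xi(\log\frac1{|\xi|})^{-\beta}$, the property holds.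

## 10. The same asymptotics for every positive solution with zero boundary values

We prove Theorem 2(a) and (c). Let $v$ be as in (a). The point is to show that $v$ eventually satisfies the hypotheses of Lemma 2.

**Step 10.1 (setting and comparison).** We trap $v$ between $w_1$ and $w_2$. Choose $R$ as in Lemma 3 with also $4R<\rho$, and set $r_0=\theta R$, $r_k=2^{-k}r_0$, $m_k=e^{-cJ(r_k)}$. By (20), $m_{k+1}/m_k\to1$. Let $V$ be $v$ extended by zero to $B_\rho$; it is continuous. For $\zeta\in C_c^\infty(B_\rho)$, testing $\Delta v=0$ with $\zeta^2(v-\varepsilon)^+$, which has compact support in $\Omega\cap B_\rho$, gives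
$$\int\zeta^2|\nabla(v-\varepsilon)^+|^2=-2\int\zeta(v-\varepsilon)^+\nabla\zeta\cdot\nabla(v-\varepsilon)^+ ,$$
hence $\int\zeta^2|\nabla(v-\varepsilon)^+|^2\le4\int|\nabla\zeta|^2((v-\varepsilon)^+)^2$. Letting $\varepsilon\to0$, $V\in W^{1,2}_{loc}(B_\rho)$ and
$$\int\zeta^2|\nabla V|^2\le4\int|\nabla\zeta|^2V^2\qquad(\zeta\in C_c^\infty(B_\rho)). \tag{23}$$
Since $\overline{U_R}\subset\overline{B_{5R/4}}\subset B_\rho$, we get $v\in\mathcal H(R)$. On $U_R$ compare as in Section 9. For the lower bound, $v$ is positive on the compact set $S$. For the upper bound, $v$ is bounded on $U_R$, $w_2=R$ on $\partial U_R\cap\Omega$, and $v=0\le w_2$ on $\partial U_R\cap\partial\Omega$. Hence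
$$c_1w_1\le v\le c_2w_2\ \text{ in }U_R,\qquad c_1,c_2>0 .$$
Write $a_k^{(i)},M_k^{(i)}$ for the quantities of $w_i$ at $r_k$, $W_i$ for its zero extension, and $a_k,D_k,M_k$ for the quantities of $v$. By Proposition A, $a_k^{(i)}/m_k$ has a limit in $(0,\infty)$. By Lemma 2 and (6), $M_k^{(i)}\le Ca_k^{(i)}$. In the rest of this section $C,c'>0$ do not depend on $k$, and $k$ is large.

**Step 10.2 (upper bound $M_k\le Cm_k$).** As $U_{r_k}\subset B_{5r_k/4}$, (23) with $\zeta=1$ on $B_{5r_k/4}$ and supported in $B_{2r_k}$ gives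
$$M_k^2\le Cr_k^{-n-2}\int_{B_{2r_k}}V^2\le Cr_k^{-n-2}\int_{B_{2r_k}}W_2^2 .$$
By (9) with $q=2$, $a=0$ and radius $2r_k$ this is at most $Cr_k^{-n}\int_{B_{4r_k}}|\nabla W_2|^2$. Since $\Omega\cap B_{4r_k}\subset U_{8r_k}=U_{r_{k-3}}$, the last quantity is at most $C(M_{k-3}^{(2)})^2\le Cm_{k-3}^2\le Cm_k^2$.

**Step 10.3 (lower bound $M_k\ge c'm_k$).** Write $W_1=a_k^{(1)}x_n^++g_k$. By (9) and (13), $\int_{B_{r_k/4}}|g_k|\le Cr_k^{n+1}a_k^{(1)}e_k$ with $e_k\to0$, while $\int_{B_{r_k/4}}x_n^+$ is a positive constant times $r_k^{n+1}$. So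
$$\int_{B_{r_k/4}}V\ge c_1\int_{B_{r_k/4}}W_1\ge c'r_k^{n+1}m_k .$$
On the other hand, (9) for $V$ with $q=1$, $a=0$, $\Omega\cap B_{r_k/2}\subset U_{r_k}$ and Cauchy–Schwarz give
$$\int_{B_{r_k/4}}V\le Cr_k\int_{B_{r_k/2}}|\nabla V|\le Cr_k^{n+1}M_k .$$

**Step 10.4 (the deviation becomes relatively small).** By Step 10.2 the sequence $d_k=D_k/m_k$ is bounded, and Lemma 1 gives
$$d_{k+1}\le\frac{m_k}{m_{k+1}}\big(\tfrac12d_k+C\omega_k\big).$$
Since $m_k/m_{k+1}\to1$ and $\omega_k\to0$, $\limsup d_k\le\frac12\limsup d_k$, so $d_k\to0$. From $c_na_k^2=M_k^2-D_k^2$ and Step 10.3, $|a_k|\ge c'm_k$ for large $k$. Moreover $a_k\ge0$. Indeed, on each vertical segment of $B_{r_k}^+$, running from $(y',0)$ to the point $(y',y_n^*)$ of the sphere, $\int\partial_n\tilde v\,dy_n=\tilde v(y',y_n^*)\ge0$ for almost every $y'$, because $\tilde v$ is continuous and zero on $\{y_n=0\}$; integrate in $y'$. Hence $a_k>0$ and $D_k/a_k\to0$. So $v$ satisfies the hypotheses of Lemma 2 with $r_0$ replaced by some $r_{k_1}$,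 and Proposition A gives (a), with a constant independent of $\alpha$.

**Step 10.5 (part (c)).** Let $u$ be the function of Step 9.3 with $u(O)=0$. As $u\ge0$, $u\not\equiv0$ and $\Omega$ is connected, $u>0$ in $\Omega$. Since $0\le u\le w_2/R$ in $U_R$ and $w_2$ is continuous and zero on $\Gamma_{R/2}\supset\partial\Omega\cap B_{R/4}$, $u$ is continuous with zero values on $\partial\Omega\cap B_{R/4}$. So $u$ is of type (a) with $\rho=R/4$, and (b) is sharp. In particular
$$\frac{u(te_n)-u(O)}t=(C_u+o(1))e^{-cJ(t)}. \tag{24}$$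
If $J(t)\to-\infty$, then by (b) the quotient of every admissible function tends to $+\infty$. Conversely, if this holds for every admissible function, it holds for this $u$, and (24) forces $J(t)\to-\infty$. Finally, for any $u$ of type (a), part (a) gives the formula (24) for it, and the quotient has a limit in $(0,\infty)$ if and only if $J(t)$ has a finite limit. $\blacksquare$

## 11. A planar domain with $\omega(r)\le C(\log\frac1r)^{-1/2}$

We prove Theorem 3. For $n=2$ we build $\Omega_0$ as a conformal image of a half-strip, so that a positive harmonic function with zero boundary values is explicit. An oscillation of the boundary of size $\ell^{-1/2}$, $\ell\approx\log\frac1r$, produces a second-order effect of size $1/\ell$, whose sum diverges logarithmically. A logarithmic correction restores convergence of $J$ and makes the quotient tend to $0$.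

**Step 11.1 (the map).** Identify $\mathbb R^2=\mathbb C$. On $\overline\Sigma=\{S=\ell+i\chi:\ \ell\ge\ell_0,\ |\chi|\le\frac\pi2\}$, with $\ell_0$ large and principal branches, put
$$p(S)=S^{-1/2}\cos S+\gamma\log S,\quad\gamma=-\frac{\sinh\pi}{2\pi},\quad F(S)=S+p(S),\quad z=ie^{-F(S)} .$$
Since $\cos S$ and $\sin S$ are bounded on $\overline\Sigma$, $|p'|=O(\ell^{-1/2})$. As $p$ is real on the real axis, $|\operatorname{Im}p|\le\frac\pi2\sup|p'|$ on the vertical segment through $S$, so $\operatorname{Im}p=O(\ell^{-1/2})$. For $\ell_0$ large, $\operatorname{Re}F'>0$, and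
$$F(S_1)-F(S_2)=(S_1-S_2)\int_0^1F'\big(S_2+\tau(S_1-S_2)\big)\,d\tau$$
shows that $F$ is injective on the convex set $\overline\Sigma$. Since $|\operatorname{Im}F|<\pi$, equality of two values of $e^{-F}$ forces equality of the values of $F$, so $S\mapsto z$ is injective. As $\operatorname{Re}F=\ell+O(\log\ell)$, $z\to0$ as $\ell\to\infty$. Hence the compact set $\overline\Sigma\cup\{\infty\}$ is mapped homeomorphically onto its image, with $\infty\mapsto0$, and the image of $\partial\Sigma\cup\{\infty\}$ is a Jordan curve. The image $\Omega_0$ of the open half-strip $\Sigma$ is open, connected and bounded; its boundary is contained in the Jordan curve, and it does not meet the curve. So it is a full component of the complement of the curve, and being bounded it is the interior.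

**Step 11.2 (the boundary near $0$ is a graph).** On $S=\ell+i\frac\pi2$ let $P=\operatorname{Re}p$, $Q=\operatorname{Im}p$, $\sigma=\ell+P$. Then $z=e^{-\sigma-iQ}$, that is,
$$x=e^{-\sigma}\cos Q,\qquad\text{second coordinate}=-e^{-\sigma}\sin Q .$$
Since $dz/d\ell=-F'z$, and $\arg F'$ and $\arg z=-Q$ are $O(\ell^{-1/2})$, the first coordinate $x$ decreases strictly to $0$, and the curve is a graph $x_2=\varphi(x)$ over an interval $(0,x_*]$ with $\varphi'=\tan\arg(F'z)$, so $|\varphi'|\le C\ell^{-1/2}$. As $\log\frac1x=\sigma-\log\cos Q=\ell+O(\log\ell)$, we get $|\varphi'(x)|\le C(\log\frac1x)^{-1/2}$ for small $x$. Since $p$ is real on the real axis, $z(\bar S)=-\overline{z(S)}$, so the side $\chi=-\frac\pi2$ is the mirror image in the imaginary axis. Extend $\varphi$ evenly with $\varphi(0)=0$, and then to a Lipschitz function on $\mathbb R$.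

**Step 11.3 ($\Omega_0$ lies above the graph).** We verify Definition 1. For small $\delta$ the Jordan curve meets $B_\delta$ exactly in the graph (the rest of the curve is compact and avoids $0$), and $|\varphi'|<1$ over $B_\delta$. The part of $B_\delta$ above the graph is connected. Indeed, a point of it with $|x_2|\le|x_1|$ (so $x_1\ne0$) can be moved along its circle about $0$ towards the positive $x_2$-axis until $x_2>|x_1|$. As long as $|x_2|\le|x_1|$ the motion is upward, with slope at least $1$ in absolute value, so it stays above the graph. The points of $B_\delta$ with $x_2>|x_1|$ lie above the graph and form a convex set. The part below the graph is connected for the same reason. Both components of the complement of a Jordan curve accumulate at each of its points, here at $0$, so exactly one of the two parts lies in $\Omega_0$. It is the upper one, since for real $S=\ell$ the points $z=ie^{-F(\ell)}$ lie in $\Omega_0$ on the positive imaginary axis and tend to $0$. So $\Omega_0\cap B_\delta=\{x_2>\varphi\}\cap B_\delta$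 and $\omega(r)\le C(\log\frac1r)^{-1/2}$ for small $r$. For $p>2$, $\int_0\omega^p\,dr/r\le C\int^\infty s^{-p/2}ds<\infty$.

**Step 11.4 (condition (2) holds).** We show that $J(t)$ converges. On the right side $\varphi/x=-\tan Q$ and $dx/x=-(d\sigma+\tan Q\,dQ)$. With $\ell(t)$ defined by $x(\ell(t))=t$,
$$\int_t^{x_*}\varphi\,\frac{dx}{x^2}=-\int_{\ell_0}^{\ell(t)}\tan Q\,(1+P')\,d\ell-\big[\tan Q-Q\big]_{\ell_0}^{\ell(t)} .$$
For $S=\ell+i\frac\pi2$ we have $S^{-1/2}=\ell^{-1/2}(1+O(\ell^{-1}))$,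
$$\cos S=\cos\ell\cosh\tfrac\pi2-i\sin\ell\sinh\tfrac\pi2,\qquad\sin S=\sin\ell\cosh\tfrac\pi2+i\cos\ell\sinh\tfrac\pi2,$$
and $\operatorname{Im}\log S=\arctan\frac\pi{2\ell}=\frac\pi{2\ell}+O(\ell^{-3})$. Hence
$$Q=-\ell^{-1/2}\sin\ell\,\sinh\tfrac\pi2+\frac{\gamma\pi}{2\ell}+O(\ell^{-3/2}),\qquad P'=\operatorname{Re}p'(S)=-\ell^{-1/2}\sin\ell\,\cosh\tfrac\pi2+O(\ell^{-1}).$$
Using $\tan Q=Q+O(\ell^{-3/2})$, $\sinh\frac\pi2\cosh\frac\pi2=\frac12\sinh\pi$ and $\sin^2\ell=\frac12-\frac12\cos2\ell$,
$$\tan Q\,(1+P')=-\ell^{-1/2}\sin\ell\,\sinh\tfrac\pi2-\frac{\sinh\pi}4\,\frac{\cos2\ell}\ell+\Big(\frac{\gamma\pi}2+\frac{\sinh\pi}4\Big)\frac1\ell+O(\ell^{-3/2}).$$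
The coefficient of $1/\ell$ vanishes by the choice of $\gamma$. The other terms have convergent integrals over $(\ell_0,\infty)$, and $\tan Q-Q\to0$. By evenness $J(t)$ is twice the integral above, up to a constant, so it converges as $t\to0$, and (2) holds.

**Step 11.5 (the property fails).** Let
$$w=\operatorname{Im}(ie^{-S})=e^{-\ell}\cos\chi$$
as a function of $z\in\Omega_0$. The inverse map $z\mapsto S$ is holomorphic, so $w$ is harmonic. It is positive and tends to $0$ at $O$; set $w(O)=0$. So $w$ is admissible. At $z=ie^{-F(\ell)}=it$ with real $\ell$ (every small $t>0$ occurs, because $F$ is increasing on the real axis),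
$$\frac wt=e^{p(\ell)}=\ell^\gamma e^{O(\ell^{-1/2})}\to0,$$
since $\gamma<0$. This proves Theorem 3 for $n=2$.

**Step 11.6 (dimension $n\ge3$).** We extend the planar example trivially. Let
$$\Omega=\{x:(x_1,x_n)\in\Omega_0\},\quad\varphi(x')=\varphi(x_1),\quad u(x)=w(x_1,x_n),\quad u(O)=0 .$$
Then $\Omega$ is a domain of the required form in $B_\delta$, $\omega$ is as before, $u$ is admissible and $u(te_n)/t\to0$. So the property fails. It remains to check (2). Let
$$J_2(t)=\int_{t<|\xi_1|<\delta}\varphi(\xi_1)\,\frac{d\xi_1}{\xi_1^2},\qquad A_n=\int_{\mathbb R^{n-2}}(1+|\eta|^2)^{-n/2}d\eta,$$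
so that $\int_{\mathbb R^{n-2}}(\xi_1^2+|\eta|^2)^{-n/2}d\eta=A_n\xi_1^{-2}$ by scaling. For $d>0$ and $|\xi_1|<d$ the part of this integral over $\xi_1^2+|\eta|^2\ge d^2$ is at most $Cd^{-2}$: if $|\xi_1|\ge d/2$, it is at most $A_n\xi_1^{-2}\le4A_nd^{-2}$; if $|\xi_1|<d/2$, then $|\eta|\ge d/2$ there and it is at most $\int_{|\eta|\ge d/2}|\eta|^{-n}d\eta=Cd^{-2}$. In $J(t)$ integrate first in $\eta=(\xi_2,\dots,\xi_{n-1})$:

- for $t\le|\xi_1|<\delta$ the inner integral is $A_n\xi_1^{-2}+O(\delta^{-2})$ (take $d=\delta$; the constraint $|\xi|>t$ excludes only a null set);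
- for $|\xi_1|<t$ it is $O(t^{-2})$ (take $d=t$), and this part contributes at most $Ct^{-2}\int_{|\xi_1|<t}|\varphi|\,d\xi_1=O(1)$, because $|\varphi(\xi_1)|\le C|\xi_1|$.

Hence $J(t)=A_nJ_2(t)+O(1)$. By Step 11.4 this is bounded, so (2) holds while the property at $O$ fails. $\blacksquare$
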